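\title{Satisfiability of $L_\nu$ by timed automata with a fixed set of clocks}

\begin{abstract}
We prove that it is decidable whether a formula of the timed modal logic $L_\nu$ is satisfied by some timed automaton over a given finite set of clocks, with no bound on the constants in its guards. The proof forgets the integer parts of the automaton clocks and replaces the finiteness of the constants by a condition on infinite plays of a finite game: a clock may not pass infinitely many integers without being reset. A positional winning strategy gives the integer parts back, with a uniform bound. With constants written in binary the problem is 2EXPTIME-complete for a suitable fixed alphabet; doubly exponential constants always suffice and are needed in general.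
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A timed automaton is a finite automaton whose edges test and reset real-valued clocks. The logic $L_\nu$ describes the behavior of such automata by modalities for actions and for delays, by clocks of its own, and by recursion. A formula is a specification and a satisfying automaton is an implementation of it. An implementation has two timing resources: the number of its clocks and the size of the constants with which they are compared. This paper decides satisfiability when the first resource is fixed and the second is free.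

\subsection{Timed automata}

Fix a finite alphabet $Act$ of actions; $\mathbb N$ contains $0$. For a finite set $C$ of clocks, a \emph{guard} over $C$ is a finite conjunction of atoms $x\bowtie m$ with $x\in C$, ${\bowtie}\in\{<,\le,=,\ge,>\}$ and $m\in\mathbb N$; the empty conjunction $\mathrm{tt}$ is a guard. A \emph{timed automaton} over $C$ is a triple $A=(\mathrm{Loc},l_0,E)$ with a finite set $\mathrm{Loc}$ of locations, an initial location $l_0$, and a finite set $E$ of edges $l\xrightarrow{g,a,r}l'$, where $g$ is a guard, $a\in Act$ and $r\subseteq C$. A \emph{state} is a pair $(l,u)$ with $u\colon C\to\mathbb R_{\ge0}$. Write $u+d$ for the valuation that adds $d$ to every clock and $u[r:=0]$ for the one that sets the clocks of $r$ to $0$. Every state has a delay move $(l,u)\xrightarrow{d}(l,u+d)$ for every $d\in\mathbb R_{\ge0}$, and an $a$-move $(l,u)\xrightarrow{a}(l',u[r:=0])$ for every edge $l\xrightarrow{g,a,r}l'$ whose guard is satisfied by $u$. The action $a$ is \emph{enabled} at a state that has an $a$-move. We call $A$ a \emph{$(C,M)$-automaton} if all constants in its guards are at most $M$; every timed automaton over $C$, briefly \emph{$C$-automaton}, is a $(C,M)$-automaton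 for some $M\in\mathbb N$.

\subsection{The logic}

Let $K$ be a finite set of \emph{formula clocks}, disjoint from $C$, and $\mathrm{Id}$ a finite set of identifiers. The formulas of $L_\nu$ are
\[
\varphi::=\mathrm{tt}\mid\mathrm{ff}\mid\varphi_1\wedge\varphi_2\mid\varphi_1\vee\varphi_2\mid x\bowtie m\mid x-y\bowtie m\mid x\ \mathrm{in}\ \varphi\mid\langle a\rangle\varphi\mid[a]\varphi\mid\exists\varphi\mid\forall\varphi\mid Z
\]
with $x,y\in K$, $m\in\mathbb N$, $a\in Act$, $Z\in\mathrm{Id}$. A \emph{declaration} $\mathcal D$ assigns a formula $\mathcal D(Z)$ to every identifier, written $Z\stackrel{\max}{=}\mathcal D(Z)$.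

Formulas are evaluated at \emph{extended states} $(l,w)$ of an automaton, where $w=(u,v)$ consists of $u\in\mathbb R_{\ge0}^C$ and $v\in\mathbb R_{\ge0}^K$. Delays advance all clocks of $C\cup K$; an $a$-move acts on $(l,u)$ and leaves $v$ unchanged. Let $\eta$ assign a set of extended states to every identifier. The set $[\![\psi]\!]_\eta$ is defined by induction on $\psi$. The Boolean cases are the usual ones, the atoms $x\bowtie m$ and $x-y\bowtie m$ test $v$, and $[\![Z]\!]_\eta=\eta(Z)$. Further, $(l,w)$ lies in $[\![x\ \mathrm{in}\ \psi]\!]_\eta$ if $(l,w[x:=0])\in[\![\psi]\!]_\eta$; in $[\![\exists\psi]\!]_\eta$ (in $[\![\forall\psi]\!]_\eta$) if $(l,w+d)\in[\![\psi]\!]_\eta$ for some (for all) $d\ge0$; and in $[\![\langle a\rangle\psi]\!]_\eta$ (in $[\![[a]\psi]\!]_\eta$) if some (every) $a$-move from $(l,w)$ leads into $[\![\psi]\!]_\eta$. There is no negation, so $[\![\psi]\!]_\eta$ is monotone in $\eta$. By Tarski's fixed point theorem the map $\eta\mapsto(Z\mapsto[\![\mathcal D(Z)]\!]_\eta)$ has a greatest fixed point $\eta^*$, and every \emph{post-fixed point}, that is, every $\eta$ with $\eta(Z)\subseteq[\![\mathcal D(Z)]\!]_\eta$ for all $Z$, lies below $\eta^*$. We write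 $(l,w)\models\psi$ for $(l,w)\in[\![\psi]\!]_{\eta^*}$; the declaration is always fixed and is left out of the notation. In particular $Z$ holds exactly where $\mathcal D(Z)$ holds. The automaton $A$ \emph{satisfies} $\varphi$ if $(l_0,0)\models\varphi$, where $0$ is the valuation that is zero on all clocks. Note that $\langle a\rangle\mathrm{tt}$ says that $a$ is enabled and $[a]\mathrm{ff}$ says that it is not.

\subsection{The question}

An \emph{instance} is a tuple $(\varphi,K,\mathrm{Id},\mathcal D,C)$. It is \emph{$(C,M)$-satisfiable} if some $(C,M)$-automaton satisfies $\varphi$, and \emph{$C$-satisfiable} if some $C$-automaton does. It is known that $(C,M)$-satisfiability is decidable when both $C$ and $M$ are given, and consequently that satisfiability with no bound at all is recursively enumerable. The case in which only the clocks are bounded was posed as an open problem in~\cite{TAL}: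
\begin{quote}
Is it decidable, given an instance $(\varphi,K,\mathrm{Id},\mathcal D,C)$, whether it is $C$-satisfiable?
\end{quote}
Trying $M=0,1,2,\dots$ semi-decides $C$-satisfiability. So the question is whether the least $M$ needed by a $C$-satisfiable instance is bounded by a computable function of the instance. The first candidate, the largest constant of the formula, fails (Example~\ref{ex:large}). Worse, a single location can spell a long word by the actions that are enabled at times $0,1,2,\dots$, and a recursive formula can constrain this word; in Section~\ref{sec:counter} it is made to count in binary. With $M$ free such words have no length bound in advance, and one may well guess that this unbounded storage makes the problem undecidable. It does not, and the reason is that a formula never reads an automaton clock. It sees which actions are enabled, and it sees its own clocks up to a fixed constant.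

\begin{theorem}\label{thm:dec}
It is decidable whether an instance is $C$-satisfiable, and if it is, a satisfying $C$-automaton can be computed.
\end{theorem}

For complexity statements, constants are written in binary and $s$ is the size of the instance.

\begin{theorem}\label{thm:cx}
\begin{enumerate}
\item[(1)] $C$-satisfiability is in \textup{2EXPTIME}. There is a polynomial $\mathcal P$ such that every $C$-satisfiable instance is satisfied by a $(C,M)$-automaton in which $M$ and the number of locations are at most $2^{2^{\mathcal P(s)}}$.
\item[(2)] For a suitable fixed $Act$ and every fixed $C$, including $C=\emptyset$, the problem is \textup{2EXPTIME}-hard.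
\item[(3)] Let $Act\ne\emptyset$. For $m\ge1$ there are formulas $\varphi_m$, with formula clocks, identifiers and declarations, of size $O(m)$ that are $C$-satisfiable for every nonempty $C$, but $(C,M)$-satisfiable only for $M\ge2^{2^m}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:one} shows the method on one clock. Sections~\ref{sec:cons}--\ref{sec:game} set up a finite game, Sections~\ref{sec:sound} and~\ref{sec:complete} prove that it is won by the first player exactly when the instance is $C$-satisfiable, and Section~\ref{sec:upper} derives Theorems~\ref{thm:dec} and~\ref{thm:cx}(1). Sections~\ref{sec:counter} and~\ref{sec:hard} prove the two lower bounds and depend only on this section and on the abbreviation~\eqref{eq:tick}.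

Throughout, $n=|C|$, the number $k$ is the largest constant in $\varphi$ and $\mathcal D$ ($0$ if there is none), and $\mathrm{Sub}$ is the finite set of all subformulas of $\varphi$ and of the formulas $\mathcal D(Z)$. The fractional part of $t\ge0$ is $\mathrm{fr}(t)=t-\lfloor t\rfloor$.

\section{One clock, by hand}\label{sec:one}

With a formula clock $z$ put
\begin{equation}\label{eq:tick}
\mathrm{tick}\,\psi:=z\ \mathrm{in}\ \exists(z=1\wedge\psi).
\end{equation}
This formula holds at $(l,w)$ exactly when $\psi$ holds at $(l,w[z:=0]+1)$: it delays by exactly one time unit and overwrites $z$. In this section $C=\{x\}$, $K=\{z\}$ and $a\in Act$. We use one property of $(C,M)$-automata: once $x>M$, a delay does not change the set of enabled edges.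

\begin{example}\label{ex:large}
The formula $\mathrm{tick}^j(\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}\,[a]\mathrm{ff})$, with $j$ nested ticks in front, says that in the initial location $a$ is enabled at time $j$ and disabled at time $j+1$. Its only constant is $1$. A loop with guard $x=j$ satisfies it, and every model has $M\ge j$, because for $M<j$ both times lie above $M$.
\end{example}

\begin{example}\label{ex:alt}
Let $X_0\stackrel{\max}{=}\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}\,X_1$ and $X_1\stackrel{\max}{=}[a]\mathrm{ff}\wedge\mathrm{tick}\,X_0$. Then $X_0$ says that in the initial location $a$ is enabled at all even times and disabled at all odd times. No timed automaton over $\{x\}$ satisfies it, since enabledness is constant after time $M$. But the requirements up to any fixed time are met by finitely many loops with guards $x=0$, $x=2$, $x=4,\dots$, and all of them are met by infinitely many such loops. No local contradiction refutes $X_0$; only the finiteness of $M$ does.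
\end{example}

\begin{example}\label{ex:reset}
Let $Y\stackrel{\max}{=}[a]\mathrm{ff}\wedge\mathrm{tick}\,\langle a\rangle Y$. One location with the loop $x=1,a,\{x\}$ satisfies $Y$: the extended states with $x=0$ form a post-fixed point. The reset is forced. In any model, $Y$ yields an infinite path that alternates a delay of $1$, before which $a$ is disabled, with an $a$-move. If $x$ were reset only finitely often along this path, then eventually $x>M$ and the delay could not enable $a$.
\end{example}

Let us try to discover the automaton of Example~\ref{ex:reset} from the formula alone, without knowing $M$. Write $\chi$ for $z=1\wedge\langle a\rangle Y$, so that $\mathcal D(Y)=[a]\mathrm{ff}\wedge z\ \mathrm{in}\ \exists\chi$. Guards cut the range of $x$ into the cells $\{0\},(0,1),\{1\},\dots,\{M\},(M,\infty)$, and in a fixed location the same edges are enabled at all points of a cell. So we ask, cell by cell, which obligations have to hold there. We do not record which cell it is, only whether $x$ is an integer, a non-integer, or so large that it is no longer tested. An obligation is a subformula together with what is known about $z$.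
\begin{center}
\begin{tabular}{c|l|l}
record & $x$ & obligations\\\hline
$g_0$ & integer & at $z=0$: $Y$, $[a]\mathrm{ff}$, $\exists\chi$\\
$g_1$ & non-integer & at $0<z<1$ with $\mathrm{fr}(z)=\mathrm{fr}(x)$: $\exists\chi$\\
$g_2$ & integer & at $z=1$: $\exists\chi$, $\chi$, $\langle a\rangle Y$\\
$g_3$ & not tested & none\\
$g_4$ & integer & at $z=1$: $Y$, $[a]\mathrm{ff}$; at $z=0$: $\exists\chi$
\end{tabular}
\end{center}
At $g_0$ the formula $\chi$ fails because $z=0$, so $\exists\chi$ is handed on to the next cell, with record $g_1$. There $z$ and $x$ have the same fractional part, so $z$ reaches $1$ exactly when $x$ reaches the next integer; this is why a record must compare the fractional parts of automaton clocks and formula clocks. At $g_2$ we fulfill $\chi$. Nothing is handed on, and we may stop testing $x$ in the rest of the delay ($g_3$). The obligation $\langle a\rangle Y$ at $g_2$ demands an edge whose target satisfies $Y$ at $z=1$. Unfolding $Y$ gives $g_4$, which hands $\exists\chi$ on to $g_1$. We obtain the finite graph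
\[
g_0\xrightarrow{\ \mathrm{delay}\ }g_1\xrightarrow{\ \mathrm{delay}\ }g_2\xrightarrow{\ \mathrm{delay}\ }g_3,\qquad g_2\xrightarrow{\ a\ }g_4\xrightarrow{\ \mathrm{delay}\ }g_1 .
\]
The record $g_4$ is correct whether or not the $a$-edge resets $x$, since $x$ is an integer after the move in both cases.

To turn the graph into an automaton we restore the integer part of $x$ by counting. Say that $x$ \emph{ticks} in a delay step that starts from an integer value. When $x$ is an integer, its value is the number of ticks since the last reset. If the $a$-edge resets $x$, then $g_2$ is always met with $x=1$, and we get an automaton with two locations, one for $g_0$ and one for $g_4$, each with one edge $x=1,a,\{x\}$ to the second. If the edge does not reset $x$, then $g_2$ is met with $x=1,2,3,\dots$, and we need infinitely many locations and constants. The difference is visible in the finite graph: the cycle $g_4\to g_1\to g_2\to g_4$ contains a tick, and it does or does not contain a reset. In a finite graph in which no cycle contains a tick without a reset, the count is bounded by the number of vertices.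

Three things remain to be done in general. With several clocks, ``integer, non-integer or not tested'' becomes a \emph{phase}, which also orders the fractional parts. An edge demanded by $\langle a\rangle\psi$ at one valuation of the formula clocks is enabled at all others, and so has to respect every obligation $[a]\psi'$ of the record; therefore a record is a set of obligations over all regions of the formula clocks. Finally, the choices made above (fulfill or hand on, reset or not, test or not) have to be made so that the graph is finite, and this is what a positional strategy in a finite game provides.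

\section{Consistent sets}\label{sec:cons}

To show that a constructed automaton satisfies $\varphi$ we use a description of $\models$ by local closure conditions. For an automaton $A$, a set $R$ of triples $(l,w,\psi)$ with $(l,w)$ an extended state and $\psi\in\mathrm{Sub}$ is \emph{consistent} if
\begin{itemize}
\item it contains no triple with $\psi=\mathrm{ff}$ or with $\psi$ an atom that is false at $w$;
\item $(l,w,\psi_1\wedge\psi_2)\in R$ implies $(l,w,\psi_i)\in R$ for both $i$, and $(l,w,\psi_1\vee\psi_2)\in R$ implies it for some $i$;
\item $(l,w,x\ \mathrm{in}\ \psi)\in R$ implies $(l,w[x:=0],\psi)\in R$, and $(l,w,Z)\in R$ implies $(l,w,\mathcal D(Z))\in R$;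
\item $(l,w,\exists\psi)\in R$ (resp.\ $(l,w,\forall\psi)\in R$) implies $(l,w+d,\psi)\in R$ for some (resp.\ all) $d\ge0$;
\item $(l,w,\langle a\rangle\psi)\in R$ (resp.\ $(l,w,[a]\psi)\in R$) implies that some (resp.\ every) $a$-move from $(l,w)$ leads to an extended state $(l',w')$ with $(l',w',\psi)\in R$.
\end{itemize}

\begin{lemma}\label{lem:cons}
For $\psi\in\mathrm{Sub}$, we have $(l,w)\models\psi$ if and only if $(l,w,\psi)\in R$ for some consistent set $R$.
\end{lemma}

\begin{proof}
The set of all triples with $(l,w)\models\psi$ is consistent: each clause is a clause of the semantics, and the clause for $Z$ holds because $\eta^*$ is a fixed point. Conversely let $R$ be consistent and put $\eta(Z)=\{(l,w):(l,w,Z)\in R\}$. By induction on $\psi$, the membership $(l,w,\psi)\in R$ implies $(l,w)\in[\![\psi]\!]_\eta$: for an identifier this is the definition of $\eta$, and for every other formula the clause for its main connective reduces the claim to the immediate subformulas. Applying this to $\mathcal D(Z)$ and using the clause for $Z$ gives $\eta(Z)\subseteq[\![\mathcal D(Z)]\!]_\eta$. So $\eta$ is a post-fixed point, hence below $\eta^*$, and monotonicity gives $[\![\psi]\!]_\eta\subseteq[\![\psi]\!]_{\eta^*}$.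
\end{proof}

This is where it matters that all fixed points are greatest ones: consistency puts no restriction on how often an identifier is unfolded, so the game below needs no winning condition for the recursion of the formula.

\section{Joint regions and phases}\label{sec:reg}

We need a finite abstraction of valuations $w=(u,v)$ that decides the atoms of $\mathrm{Sub}$, that is compatible with resets and delays, and that does not depend on $M$. For formula clocks we can keep integer parts up to $k$. For automaton clocks we keep none; we only distinguish a set $L\subseteq C$ of \emph{live} clocks, those that guards may still test, and we remember their fractional order so as to know which clock reaches an integer next.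

\begin{definition}\label{def:reg}
Let $L\subseteq C$ and $w=(u,v)$. The \emph{tracked} clocks are $P=L\cup\{y\in K:v(y)\le k\}$, and $\mathrm{reg}_L(w)$ consists of
\begin{itemize}
\item the sets $L$ and $P$, and the integer parts $\lfloor v(y)\rfloor$ for $y\in P\cap K$;
\item the set $I=\{c\in P:w(c)\in\mathbb N\}$ of \emph{integral} tracked clocks;
\item the total preorder on $P$ in which $c\preceq c'$ means $\mathrm{fr}(w(c))\le\mathrm{fr}(w(c'))$;
\item for all $x,y\in K$, the \emph{difference class} that contains $v(x)-v(y)$ among $(-\infty,0)$, $\{0\}$, $(0,1)$, $\{1\},\dots,\{k\}$, $(k,\infty)$.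
\end{itemize}
The values $\rho$ of the maps $\mathrm{reg}_L$ are the \emph{joint regions}. The \emph{phase} $\pi$ of $\rho$ consists of $L$, the set $I_\pi=I\cap L$, and the restriction of $\preceq$ to $L$. It depends only on $u|_L$ and is also called the phase of $u|_L$.
\end{definition}

There are finitely many joint regions and phases. The classes of the preorder consist of clocks with equal fractional part; if $I\neq\emptyset$, it is the bottom class. Every atom of $\mathrm{Sub}$ has a truth value on each joint region. Indeed, for $x\bowtie m$ with $m\le k$, the integer part and membership in $I$ decide if $x\in P$, and $v(x)>k\ge m$ if $x\notin P$; for $x-y\bowtie m$ the difference class decides. (Difference classes are stored separately because $x-y\bowtie m$ has to be decided also when $x$ and $y$ exceed $k$.)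

\begin{lemma}[Reset]\label{lem:reset}
Let $\rho=\mathrm{reg}_L(w)$ have phase $\pi$.
\begin{enumerate}
\item[(a)] For $x\in K$, the region $\rho[x]:=\mathrm{reg}_L(w[x:=0])$ depends only on $\rho$ and $x$, and has phase $\pi$.
\item[(b)] For $r\subseteq C$, the region $\rho[r]:=\mathrm{reg}_{L\cup r}(w[r:=0])$ depends only on $\rho$ and $r$. Its phase $\pi[r]$ depends only on $\pi$ and $r$; it has live set $L\cup r$ and integral clocks $I_\pi\cup r$.
\end{enumerate}
\end{lemma}

\begin{proof}
A reset clock is tracked and integral afterwards, with integer part $0$, and it joins the bottom class, which is the new set $I$. For the other clocks, membership in $P$ and $I$, integer parts and mutual order are unchanged. A reset of automaton clocks leaves the difference classes alone. After $x:=0$ with $x\in K$, and for $y\ne x$, the class of $x-y$ is that of $-v(y)$ and the class of $y-x$ is that of $v(y)$. If $y\in P$, both are determined by $\lfloor v(y)\rfloor$ and by whether $y\in I$; if $y\notin P$, then $v(y)>k\ge0$ and they are $(-\infty,0)$ and $(k,\infty)$. The statements on phases follow by restricting this description to $L$ and to $L\cup r$.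
\end{proof}

A delay passes through a sequence of regions. When a live clock leaves an integer $m$, we allow it to be \emph{dropped} from the live set; this models a guard $x>m$ after which $x$ is not tested again.

\begin{lemma}[Delay]\label{lem:delay}
Let $\rho=\mathrm{reg}_L(w)$ with sets $P$ and $I$.
\begin{enumerate}
\item[(a)] If $P=\emptyset$, then $\mathrm{reg}_L(w+d)=\rho$ for all $d\ge0$.
\item[(b)] Let $I\ne\emptyset$ and $\varepsilon=1-\max_{c\in P}\mathrm{fr}(w(c))>0$. For $0<d<\varepsilon$, the clocks of $P$ are non-integral at $w+d$ and have the same integer parts as at $w$. For $\delta\subseteq I\cap L$ the region $\mathrm{nx}_\delta(\rho):=\mathrm{reg}_{L\setminus\delta}(w+d)$ depends only on $\rho$ and $\delta$.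
\item[(c)] Let $P\ne\emptyset$ and $I=\emptyset$, let $Y$ be the top class of $P$, and let $d^*>0$ be $1$ minus the fractional part of the clocks of $Y$. For $0\le d<d^*$, the clocks of $P$ are non-integral at $w+d$ with the same integer parts as at $w$, and $\mathrm{reg}_L(w+d)=\rho$. At $w+d^*$ the clocks of $Y$ are integral, their integer parts have grown by $1$, the clocks of $P\setminus Y$ are non-integral with unchanged integer parts, and $\mathrm{nx}_\emptyset(\rho):=\mathrm{reg}_L(w+d^*)$ depends only on $\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
Delays do not change differences, and clocks of $K\setminus P$ stay above $k$. This proves (a) and lets us look only at $P$ in (b) and (c).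

(b) Every fractional part on $P$ grows by $d$ and lands in $(0,1)$. So integer parts and the preorder are unchanged and no clock is integral. A formula clock with value $k$ leaves $P$. A formula clock $y$ with $v(y)<k$ stays below $\lfloor v(y)\rfloor+1\le k$ and remains tracked. Thus the new tracked set is $P$ without $\delta$ and without the clocks of $I\cap K$ with integer part $k$, and all data are determined by $\rho$ and $\delta$.

(c) For $d<d^*$ all fractional parts on $P$ grow by $d$ and stay in $(0,1)$. At $d^*$ exactly the clocks of $Y$ reach the next integer, and $Y$ moves from the top to the bottom of the preorder. A tracked formula clock has a non-integral value below $k$, so it is at most $k$ up to its next integer and $P$ is unchanged.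
\end{proof}

A region with $P=\emptyset$ is \emph{final}; it has $L=\emptyset$. For a non-final region $\rho=\mathrm{reg}_L(w)$, a \emph{step delay} of $w$ is any $d\in(0,\varepsilon)$ in case (b) and $d=d^*$ in case (c). We shall use twice that
\begin{equation}\label{eq:step}
\text{if $d_0>0$ in case (b), or $d_0\ge d^*$ in case (c), then $w$ has a step delay $d\le d_0$.}
\end{equation}
Some steps concern formula clocks only and cannot be noticed by a guard. Call a non-final $\rho$ an \emph{exit} region if it is in case (b) with $I\cap L\ne\emptyset$, or in case (c) with $Y\cap L\neq\emptyset$, and \emph{internal} otherwise. For internal $\rho$ write $\mathrm{nx}(\rho)=\mathrm{nx}_\emptyset(\rho)$. An exit region has $L\ne\emptyset$.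

For a phase $\pi$ with live set $L\ne\emptyset$ and $\delta\subseteq I_\pi$ define the \emph{successor phase} $S_\delta(\pi)$. If $I_\pi\ne\emptyset$, it has live set $L\setminus\delta$, no integral clock, and the restricted preorder. If $I_\pi=\emptyset$, so that $\delta=\emptyset$, it has live set $L$, and the top class of $\pi$ becomes the integral class at the bottom. For $\iota\colon L\to\mathbb N$ define $\iota^+\colon L\setminus\delta\to\mathbb N$, relative to $\pi$ and $\delta$, by
\begin{equation}\label{eq:iota}
\iota^+(x)=\iota(x)+1\ \text{ if $x$ is integral in $S_\delta(\pi)$},\qquad\iota^+(x)=\iota(x)\ \text{ otherwise.}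
\end{equation}

\begin{lemma}\label{lem:steps}
Let $\rho=\mathrm{reg}_L(w)$ have phase $\pi$, let $\iota$ be the integer parts of $u$ on $L$, and let $d$ be a step delay of $w$.
\begin{enumerate}
\item[(a)] If $\rho$ is internal, then $\mathrm{nx}(\rho)$ has phase $\pi$, the live clocks are non-integral, and $u+d$ has integer parts $\iota$ on $L$.
\item[(b)] If $\rho$ is an exit region and $\delta\subseteq I_\pi$, then $\mathrm{nx}_\delta(\rho)$ has phase $S_\delta(\pi)$ and $u+d$ has integer parts $\iota^+$ on $L\setminus\delta$.
\item[(c)] The chain $\rho,\mathrm{nx}(\rho),\mathrm{nx}(\mathrm{nx}(\rho)),\dots$, continued as long as the region is internal, reaches an exit or final region after finitely many steps.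
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In case (b) of Lemma~\ref{lem:delay}, internal means that no live clock is integral at $w$; none is at $w+d$, and order and integer parts are kept. In case (c), internal means $L\subseteq P\setminus Y$, and on $P\setminus Y$ order, integer parts and non-integrality are kept.

(b) If $I_\pi\ne\emptyset$, then $\rho$ is in case (b) of Lemma~\ref{lem:delay}, which gives the first form of $S_\delta(\pi)$ with unchanged integer parts. If $I_\pi=\emptyset$, the exit region $\rho$ is in case (c) with $Y\cap L\ne\emptyset$. Then $Y\cap L$ is the top class of $\pi$, and exactly these live clocks become integral and gain $1$.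

(c) An internal step in case (c) has $\emptyset\ne Y\subseteq K$, so it raises the recorded integer part of a formula clock to a value at most $k$. Along the chain recorded integer parts never decrease and an untracked clock never returns, so there are at most $k|K|$ such steps. A step in case (b) produces $I=\emptyset$, so two of them are never consecutive.
\end{proof}

\section{The game}\label{sec:game}

The records of Section~\ref{sec:one} become \emph{types}. A type describes a location together with a set of valuations of $C$ that no guard separates; it lists obligations for all joint regions over a common phase. Whatever the semantics requires without taking an edge and without an exit step must be met inside the type.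

\begin{definition}\label{def:type}
A \emph{type} is a pair $(\pi,\Gamma)$ of a phase $\pi$ and a set $\Gamma$ of pairs $(\rho,\psi)$, with $\rho$ a joint region of phase $\pi$ and $\psi\in\mathrm{Sub}$, that is \emph{locally consistent}:
\begin{enumerate}
\item[(T1)] $\Gamma$ contains no pair $(\rho,\mathrm{ff})$ and no pair $(\rho,\psi)$ with $\psi$ an atom false on $\rho$;
\item[(T2)] $(\rho,\psi_1\wedge\psi_2)\in\Gamma$ implies $(\rho,\psi_i)\in\Gamma$ for both $i$, and $(\rho,\psi_1\vee\psi_2)\in\Gamma$ implies it for some $i$;
\item[(T3)] $(\rho,x\ \mathrm{in}\ \psi)\in\Gamma$ implies $(\rho[x],\psi)\in\Gamma$, and $(\rho,Z)\in\Gamma$ implies $(\rho,\mathcal D(Z))\in\Gamma$;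
\item[(T4)] $(\rho,\forall\psi)\in\Gamma$ implies $(\rho,\psi)\in\Gamma$ and, if $\rho$ is internal, $(\mathrm{nx}(\rho),\forall\psi)\in\Gamma$;
\item[(T5)] $(\rho,\exists\psi)\in\Gamma$ implies that $(\rho,\psi)\in\Gamma$, or $\rho$ is internal and $(\mathrm{nx}(\rho),\exists\psi)\in\Gamma$, or $\rho$ is an exit region.
\end{enumerate}
The number of types is finite and is denoted by $\Theta$.
\end{definition}

Exit steps and action moves lead from one type to another. In the game, Eloise claims that a model exists and supplies types, and Abelard chooses which successor to inspect.

\begin{definition}\label{def:game}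
Let $\rho_0=\mathrm{reg}_C(0)$, with phase $\pi_0$. First Eloise picks a type $(\pi_0,\Gamma_0)$ with $(\rho_0,\varphi)\in\Gamma_0$. Then rounds are played. At a type $(\pi,\Gamma)$ with live set $L$, Abelard chooses one of the following.
\begin{itemize}
\item A \emph{delay round}, allowed if $L\ne\emptyset$. Eloise answers with a set $\delta\subseteq I_\pi$ and a type $(S_\delta(\pi),\Gamma')$ such that for every exit region $\rho$
\begin{align*}
(\rho,\forall\psi)\in\Gamma&\ \Longrightarrow\ (\mathrm{nx}_\delta(\rho),\forall\psi)\in\Gamma',\\
(\rho,\exists\psi)\in\Gamma,\ (\rho,\psi)\notin\Gamma&\ \Longrightarrow\ (\mathrm{nx}_\delta(\rho),\exists\psi)\in\Gamma'.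
\end{align*}
In this round every clock of $I_\pi$ \emph{ticks}.
\item An \emph{action round}, given by a pair $(\rho,\langle a\rangle\psi)\in\Gamma$. Eloise answers with a set $r\subseteq C$ and a type $(\pi[r],\Gamma')$ such that $(\rho[r],\psi)\in\Gamma'$ and $(\rho'[r],\psi')\in\Gamma'$ for every $(\rho',[a]\psi')\in\Gamma$. In this round every clock of $r$ is \emph{reset}.
\end{itemize}
A player who cannot move loses. Eloise wins an infinite play if and only if
\begin{equation}\label{eq:win}
\text{every $x\in C$ that ticks infinitely often is reset infinitely often.}
\end{equation}
\end{definition}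

The records $g_0,\dots,g_4$ of Section~\ref{sec:one}, completed under (T2) and (T3), are types, and the graph drawn there is a strategy of Eloise, which is winning when the $a$-edge resets $x$. On the formula of Example~\ref{ex:alt} it is Abelard who wins.

\begin{example}\label{ex:altgame}
Take $C=\{x\}$, $K=\{z\}$, $\varphi=X_0$, and put $\chi_j=(z=1\wedge X_j)$. Abelard plays delay rounds while $x$ is live. If Eloise never drops $x$, it ticks in every second round and is never reset, so \eqref{eq:win} fails. Suppose she drops it. Until then every type contains a pair $(\rho,\exists\chi_j)$ in which $z$ is untracked or has the fractional part of $x$. This holds at the start by (T2) and (T3). Such a $\rho$ is an exit region, so the pair is handed on unless $(\rho,\chi_j)\in\Gamma$, and in that case $(\rho[z],\exists\chi_{1-j})\in\Gamma$ is handed on, because $z=1$ is false on $\rho[z]$. So the type reached when $x$ is dropped contains some $(\rho,\exists\chi_j)$. Its regions are $z=0$, $0<z<1$, $z=1$, all internal, and $z>1$, final. By (T5) and (T1) the obligation must be fulfilled at $z=1$. This puts $X_j$ at $z=1$, then $\exists\chi_{1-j}$ at $z=0$, and then $X_{1-j}$ at $z=1$ into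 the type. It now contains both $\langle a\rangle\mathrm{tt}$ and $[a]\mathrm{ff}$; Abelard picks the former and Eloise would need a pair $(\rho',\mathrm{ff})$.
\end{example}

The example shows that \eqref{eq:win} has two tasks. It bounds the constants, and it prevents Eloise from postponing an obligation $\exists\psi$ forever along delay rounds.

\begin{proposition}\label{prop:main}
Let $M^*=\Theta\cdot n!\,(2n+1)$.
\begin{enumerate}
\item[(a)] If some $C$-automaton satisfies $\varphi$, then Eloise has a winning strategy.
\item[(b)] If Eloise has a winning strategy, then $\varphi$ is satisfied by a $(C,M)$-automaton with $M\le M^*$ and at most $M^*(M^*+1)^n$ locations.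
\end{enumerate}
\end{proposition}

An arbitrary winning strategy bounds the ticks between resets on no uniform scale, and it unfolds to an infinite tree. For (b) we need a strategy that is a finite graph, and we get one by turning the game into a parity game. Recall that a \emph{parity game} is played on a finite directed graph whose vertices are divided between Eloise and Abelard and carry priorities in $\mathbb N$. The owner of the current vertex chooses an outgoing edge, a player who cannot move loses, and Eloise wins an infinite play if the largest priority that occurs infinitely often is even. A strategy is \emph{positional} if its choice depends only on the current vertex. We use two facts: from every vertex one of the players has a positional winning strategy \cite{EJ,Mos}, and a game with $V$ vertices and $h$ priorities can be solved in time $V^{O(h)}$ \cite{McN,Zie}.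

To express \eqref{eq:win} by priorities, keep a list $(c_1,\dots,c_n)$ of the clocks of $C$, starting from a fixed list. In a round let $i$ be the largest position of a clock that is reset and $j$ the largest position of a clock that ticks, each being $0$ if there is no such clock. The \emph{priority} of the round is $\max(2i,2j-1,0)$. After the round the reset clocks are moved to the front, all relative orders being kept otherwise. The list sorts the clocks by their last reset, so clocks that are reset only finitely often sink to the back, where their ticks outweigh all resets.

\begin{lemma}\label{lem:parity}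
An infinite play satisfies \eqref{eq:win} if and only if the largest priority of infinitely many rounds is even.
\end{lemma}

\begin{proof}
Let $F$ be the set of clocks reset infinitely often and $f=|F|$. After the last reset of a clock outside $F$, wait until every clock of $F$ has been reset once more. From then on $F$ occupies the positions $1,\dots,f$, the other clocks have fixed positions above $f$, and $i\le f$ in every round. If $f>0$, the clock at position $f$ stays there until it is reset, which happens because it lies in $F$; so $i=f$ infinitely often. If \eqref{eq:win} holds, then eventually only clocks of $F$ tick, so $j\le f$, all priorities are at most $2f$, and $2f$ recurs (for $f=0$ all priorities are eventually $0$). If \eqref{eq:win} fails, let $j_0>f$ be the largest position of a clock outside $F$ that ticks infinitely often. Eventually $j\le j_0$, and $2f<2j_0-1$, so the largest recurring priority is the odd number $2j_0-1$.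
\end{proof}

The \emph{parity form} of the game has the following vertices. Abelard's vertices are the triples (type, list, priority of the last round), the third entry being the priority of the vertex and being $0$ before the first round; there are at most $\Theta\cdot n!\,(2n+1)=M^*$ of them. Eloise's vertices, all of priority $0$, are one initial vertex and the triples (type, list, choice of Abelard). The edges follow Definition~\ref{def:game} and the update of the list. Lists and priorities are computed from the play, and vertices of priority $0$ do not change the largest recurring priority, so by Lemma~\ref{lem:parity} Eloise wins the game if and only if she wins its parity form from the initial vertex.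

\section{From a model to a strategy}\label{sec:sound}

We prove Proposition~\ref{prop:main}(a). Let the $(C,M)$-automaton $A$ satisfy $\varphi$. Eloise privately keeps a location of $A$ and the integer parts that types forget, and she shows Abelard everything that is true there.

The \emph{$M$-region} of $u\in\mathbb R_{\ge0}^C$ is the triple $q=(L_q,\iota_q,\pi_q)$ where $L_q=\{x:u(x)\le M\}$, $\iota_q$ gives the integer parts of $u$ on $L_q$, and $\pi_q$ is the phase of $u|_{L_q}$; we write $u\in q$. A guard of $A$ is true on all of $q$ or on none of it: an atom $x\bowtie m$ with $m\le M$ is decided by $\iota_q(x)$ and membership in $I_{\pi_q}$ if $x\in L_q$, and by $u(x)>M\ge m$ otherwise. Here we use that guards compare clocks with constants only, not with each other, so that a clock above $M$ can be forgotten until it is reset. For $r\subseteq C$, the valuations $u[r:=0]$ with $u\in q$ lie in one $M$-region $q[r]$, with live set $L_q\cup r$, phase $\pi_q[r]$, and integer parts $0$ on $r$ and $\iota_q$ elsewhere. If $L_q\ne\emptyset$, put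
\[
\delta_q=\{x\in I_{\pi_q}:\iota_q(x)=M\},\qquad q^+=\bigl(L_q\setminus\delta_q,\ \iota_q^+,\ S_{\delta_q}(\pi_q)\bigr),
\]
with $\iota_q^+$ as in \eqref{eq:iota}.

\begin{lemma}\label{lem:Mreg}
Let $w=(u,v)$, $u\in q$ and $\rho=\mathrm{reg}_{L_q}(w)$. Then $u+d\in q$ if $\rho$ is final, or if $\rho$ is in case \textup{(c)} of Lemma~\ref{lem:delay} and $d<d^*$, or if $\rho$ is internal and $d$ is a step delay. If $\rho$ is an exit region and $d$ is a step delay, then $u+d\in q^+$. Whenever $L_q\ne\emptyset$, the triple $q^+$ is an $M$-region.
\end{lemma}

\begin{proof}
Lemmas~\ref{lem:delay} and~\ref{lem:steps} give the phase and the integer parts of $u+d$, so only the set of clocks with value at most $M$ has to be identified. Clocks outside $L_q$ stay above $M$; this settles the final case, where $L_q=\emptyset$. A clock $x\in L_q\setminus\delta_q$ has $\iota_q(x)+1\le M$, since its value is an integer below $M$ or a non-integer below $M$, and in all cases considered $u(x)+d\le\iota_q(x)+1$. A clock of $\delta_q$ exists only if $I_{\pi_q}\ne\emptyset$; then $\rho$ is an exit region, $d>0$ and $u(x)+d>M$. For the last claim take $u\in q$ and $v$ with all values above $k$. Then $P=L_q\neq\emptyset$,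 so $\rho$ is an exit region and $q^+$ is the $M$-region of some $u+d$.
\end{proof}

For a location $l$ and an $M$-region $q$ let $\Gamma(l,q)$ be the set of pairs $(\rho,\psi)$ with $\psi\in\mathrm{Sub}$ that have a \emph{witness}: a valuation $w=(u,v)$ with $u\in q$, $\mathrm{reg}_{L_q}(w)=\rho$ and $(l,w)\models\psi$. For a non-final region $\rho$ of phase $\pi_q$ let $(\rho',q')$ be $(\mathrm{nx}(\rho),q)$ if $\rho$ is internal and $(\mathrm{nx}_{\delta_q}(\rho),q^+)$ if it is an exit region. By Lemmas~\ref{lem:delay} and~\ref{lem:Mreg}, if $w$ has $u\in q$ and region $\rho$ and $d$ is a step delay, then $u+d\in q'$ and $\mathrm{reg}_{L_{q'}}(w+d)=\rho'$.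

\begin{lemma}\label{lem:handon}
\begin{enumerate}
\item[(a)] If $(\rho,\forall\psi)\in\Gamma(l,q)$, then $(\rho,\psi)\in\Gamma(l,q)$ and, for non-final $\rho$, $(\rho',\forall\psi)\in\Gamma(l,q')$.
\item[(b)] If $(\rho,\exists\psi)\in\Gamma(l,q)$ and $(\rho,\psi)\notin\Gamma(l,q)$, then $\rho$ is not final and $(\rho',\exists\psi)\in\Gamma(l,q')$.
\item[(c)] $(\pi_q,\Gamma(l,q))$ is a type.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A witness $w$ for $\forall\psi$ is a witness for $\psi$, and $(l,w+d)\models\forall\psi$ for every $d$, in particular for a step delay.

(b) Let $w$ be a witness and $(l,w+d_0)\models\psi$. If $\rho$ is final, or $d_0=0$, or $\rho$ is in case (c) with $d_0<d^*$, then $u+d_0\in q$ and $w+d_0$ has region $\rho$, so $w+d_0$ is a witness for $(\rho,\psi)$, against the assumption. So $\rho$ is not final and \eqref{eq:step} gives a step delay $d\le d_0$. Then $(l,w+d)\models\exists\psi$ by the delay $d_0-d$.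

(c) For (T1), (T2) and the clause for $Z$ use the same witness, and for $x\ \mathrm{in}\ \psi$ the witness $w[x:=0]$. Conditions (T4) and (T5) are (a) and (b) for internal and final $\rho$.
\end{proof}

Eloise keeps the current type equal to $(\pi_q,\Gamma(l,q))$ for a pair $(l,q)$ that she remembers. She starts with $l_0$ and the $M$-region of $0$, whose live set is $C$; the zero valuation is a witness for $(\rho_0,\varphi)$.

In a delay round she answers $\delta_q$ and passes to $(l,q^+)$. The two requirements are Lemma~\ref{lem:handon}(a) and (b) for exit regions.

In an action round for $(\rho,\langle a\rangle\psi)$ with witness $w$, there is an edge $l\xrightarrow{g,a,r}l'$ enabled at $w$ with $(l',w[r:=0])\models\psi$. She answers $r$ and passes to $(l',q[r])$. The valuation $w[r:=0]$ is a witness for $(\rho[r],\psi)$. Let $(\rho',[a]\psi')\in\Gamma(l,q)$ with witness $w'$. The guard $g$ is true on all of $q$, so the same edge is enabled at $w'$, and $w'[r:=0]$ is a witness for $(\rho'[r],\psi')\in\Gamma(l',q[r])$.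

So Eloise can always answer. Consider an infinite play and a stretch of rounds in which $x$ is not reset. If $x$ ticks in a round that starts from $q$, then $x$ is integral with value $\iota_q(x)\le M$. After the round it is either dropped, and then cannot tick again in the stretch, or non-integral with the same integer part. By \eqref{eq:iota} it becomes integral again only by gaining $1$, and action rounds that do not reset $x$ change neither $\iota(x)$ nor its integrality. So the ticks of $x$ in the stretch leave different integers in $\{0,\dots,M\}$, and there are at most $M+1$ of them. Hence \eqref{eq:win} holds. This last step is the only one that uses $M<\infty$ for more than the choice of $\delta_q$, and it completes the proof of Proposition~\ref{prop:main}(a).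

\section{From a strategy to a model}\label{sec:complete}

We prove Proposition~\ref{prop:main}(b). Fix a positional winning strategy of Eloise in the parity form, and for each of her moves fix one answer ($\delta$ or $r$) that realizes it.

\subsection{The strategy graph}

Let $G$ be the set of Abelard's vertices that are reachable under the strategy, so $|G|\le M^*$, and let $g_{\mathrm{in}}$ be the first one. For $g\in G$ write $\pi_g,\Gamma_g$ for its type and $L_g,I_g$ for the live and the integral clocks of $\pi_g$. Every round gives an edge of $G$: each $g$ with $L_g\ne\emptyset$ has exactly one \emph{delay edge}, labeled with the answer $\delta$, and each pair $(\rho,\langle a\rangle\psi)\in\Gamma_g$ gives exactly one \emph{action edge}, labeled with the pair and the answer $r$. Every infinite path from $g_{\mathrm{in}}$ is a play won by Eloise and satisfies \eqref{eq:win}.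

\begin{lemma}\label{lem:graph}
\begin{enumerate}
\item[(a)] A path in $G$ on which $x$ is not reset contains at most $|G|$ ticks of $x$.
\item[(b)] From every $g\in G$ the delay edges form a finite path $g=g_0\xrightarrow{\delta_0}g_1\xrightarrow{\delta_1}\cdots\xrightarrow{\delta_{\ell-1}}g_\ell$ with $L_{g_\ell}=\emptyset$, the \emph{line} of $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With more than $|G|$ ticks, two edges on which $x$ ticks have the same source $g$. The part of the path from the first of them up to the source of the second is a cycle at $g$ with a tick and no reset of $x$. A path from $g_{\mathrm{in}}$ to $g$ followed by this cycle repeated forever violates \eqref{eq:win}.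

(b) By the definition of $S_\delta$, a delay edge from a vertex with no integral clock leads to a vertex with an integral clock. So on an infinite path of delay edges infinitely many edges contain a tick, one clock ticks infinitely often, and no clock is reset, against (a).
\end{proof}

\subsection{The automaton}

A location of the automaton has to describe a whole line, since delays do not change the location, and its guards have to tell the vertices of the line apart. For this we need actual integer parts, so a location also stores the integer parts with which it is entered.

Consider pairs $(g,\iota)$ with $g\in G$ and $\iota\colon L_g\to\mathbb N$. Let $g_0,\dots,g_\ell$ be the line of $g$. Put $\iota_0=\iota$ and $\iota_{i+1}=\iota_i^+$, relative to $\pi_{g_i}$ and $\delta_i$; thus $\iota_{i+1}(x)=\iota_i(x)+1$ for $x\in I_{g_{i+1}}$ and $\iota_{i+1}(x)=\iota_i(x)$ for the other $x\in L_{g_{i+1}}$. The set $L_{g_0}\setminus L_{g_i}$ is the disjoint union of $\delta_0,\dots,\delta_{i-1}$; for $x\in\delta_j$ put $m_x=\iota_j(x)$, the value at which $x$ is dropped. For $0\le i\le\ell$ define the guard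
\[
\gamma_i=\bigwedge_{x\in I_{g_i}}x=\iota_i(x)\ \wedge\bigwedge_{x\in L_{g_i}\setminus I_{g_i}}\iota_i(x)<x<\iota_i(x)+1\ \wedge\bigwedge_{x\in L_{g_0}\setminus L_{g_i}}x>m_x .
\]
For each $i$ and each action edge $g_i\to h$ of $G$ labeled with $(\rho,\langle a\rangle\psi)$ and $r$, draw the edge
\[
(g,\iota)\xrightarrow{\gamma_i,a,r}(h,\iota'),\qquad\iota'=0\text{ on }r,\quad\iota'=\iota_i\text{ on }L_{g_i}\setminus r;
\]
recall that $L_h=L_{g_i}\cup r$. Let $A$ consist of the pairs that are reachable from the initial location $(g_{\mathrm{in}},0)$ along these edges, guards being ignored. Clocks outside $L_g$ are not tested in $(g,\iota)$.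

\begin{lemma}\label{lem:finite}
$A$ is a $(C,|G|)$-automaton with at most $|G|(|G|+1)^n$ locations.
\end{lemma}

\begin{proof}
Each edge of $A$ corresponds to an initial part of a line followed by an action edge. So for a location $(g,\iota)$ of $A$ and a vertex $g_i$ of its line, a path of $A$ to $(g,\iota)$ yields a path of $G$ from $g_{\mathrm{in}}$ to $g_i$, along which the integer parts are updated edge by edge. Let $\mathrm{tk}(x)$ be the number of ticks of $x$ on this path after the last reset of $x$, or from the start if there is none. We claim that for live $x$ with current integer part $m$, $\mathrm{tk}(x)=m$ if $x$ is integral and $\mathrm{tk}(x)=m+1$ if not. At the start and after a reset, $x$ is integral and $m=\mathrm{tk}(x)=0$. An action edge that does not reset $x$ changes neither $m$ nor $\mathrm{tk}(x)$ nor integrality. On a delay edge from a vertex where $x$ is integral, $x$ ticks, so $\mathrm{tk}(x)$ becomes $m+1$, and $x$ becomes non-integral with the same $m$ or is dropped with $m_x=m$. On a delay edge from a vertex where $x$ is non-integral there is no tick, and $x$ either keeps $m$ or becomes integral with integer part $m+1$. This proves the claim. By Lemma~\ref{lem:graph}(a),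 $\mathrm{tk}(x)\le|G|$ at all times. So $\iota_i(x)\le|G|$ for $x\in I_{g_i}$, $\iota_i(x)+1\le|G|$ for $x\in L_{g_i}\setminus I_{g_i}$, and $m_x+1\le|G|$. This bounds all constants and all values of $\iota$. Every location has finitely many edges, as lines and types are finite.
\end{proof}

\begin{lemma}\label{lem:disjoint}
For one location and $i<j$, no valuation satisfies both $\gamma_i$ and $\gamma_j$.
\end{lemma}

\begin{proof}
The numbers $\iota_i(x),\iota_{i+1}(x),\dots$ do not decrease. Suppose first that $I_{g_i}\ne\emptyset$ and take $x\in I_{g_i}$, so $\gamma_i$ requires $x=\iota_i(x)$. If $x\in I_{g_j}$, then $\iota_j(x)=\iota_{j-1}(x)+1>\iota_i(x)$ and $\gamma_j$ requires $x=\iota_j(x)$. If $x\in L_{g_j}\setminus I_{g_j}$, then $\gamma_j$ requires $x>\iota_j(x)\ge\iota_i(x)$. If $x$ is dropped at some step $i'$ with $i\le i'<j$, then $\gamma_j$ requires $x>m_x=\iota_{i'}(x)\ge\iota_i(x)$. Suppose now that $I_{g_i}=\emptyset$. As $i<\ell$, there is $x\in I_{g_{i+1}}$, and $\gamma_i$ requires $x<\iota_i(x)+1=\iota_{i+1}(x)$. But $\gamma_j$ requires $x\ge\iota_j(x)\ge\iota_{i+1}(x)$ if $x\in L_{g_j}$, and $x>m_x\ge\iota_{i+1}(x)$ otherwise.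
\end{proof}

\subsection{The automaton satisfies the formula}

Guards cannot express the order of fractional parts, so $\gamma_i$ does not imply that the valuation has phase $\pi_{g_i}$. We carry the phase as an invariant instead. A state $((g,\iota),u)$ is \emph{at index $i$} if $u|_{L_{g_i}}$ has integer parts $\iota_i$ and phase $\pi_{g_i}$, and $u(x)>m_x$ for $x\in L_{g_0}\setminus L_{g_i}$. Such a state satisfies $\gamma_i$ and, by Lemma~\ref{lem:disjoint}, no other $\gamma_j$; in particular its index is unique. Let $R$ be the set of triples $((g,\iota),w,\psi)$ such that $((g,\iota),u)$ is at some index $i$ and $(\mathrm{reg}_{L_{g_i}}(w),\psi)\in\Gamma_{g_i}$.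

Fix a location and call $(i,\rho)$ a \emph{position} if $\rho$ has phase $\pi_{g_i}$; a valuation $w$ is \emph{at $(i,\rho)$} if the state is at index $i$ and $\mathrm{reg}_{L_{g_i}}(w)=\rho$. The \emph{next position} is $(i,\mathrm{nx}(\rho))$ for internal $\rho$ and $(i+1,\mathrm{nx}_{\delta_i}(\rho))$ for an exit region $\rho$, in which case $L_{g_i}\ne\emptyset$ and so $i<\ell$; a final $\rho$ has none. By Lemmas~\ref{lem:steps}(c) and~\ref{lem:graph}(b), the chain of next positions from $(i,\rho)$ is finite and ends at a final region; let $\mathrm{ht}(i,\rho)$ be its length. If $w$ is at $(i,\rho)$, then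
\begin{enumerate}
\item[(D1)] $w+d$ is at $(i,\rho)$ if $\rho$ is final, or if $\rho$ is in case (c) of Lemma~\ref{lem:delay} and $d<d^*$;
\item[(D2)] $w+d$ is at the next position if $d$ is a step delay.
\end{enumerate}
Indeed, Lemmas~\ref{lem:delay} and~\ref{lem:steps} give the region, the phase and the integer parts; clocks dropped earlier stay above $m_x$; and in an exit step a clock of $\delta_i$ has value $\iota_i(x)=m_x$ at $w$ and a larger value at $w+d$.

\begin{lemma}\label{lem:R}
$R$ is consistent.
\end{lemma}

\begin{proof}
Let $w$ be at $(i,\rho)$ in the location $(g,\iota)$. The clauses for atoms, Boolean connectives, $x\ \mathrm{in}\ \psi$ and $Z$ follow from (T1)--(T3); a reset of a formula clock $x$ leads to the position $(i,\rho[x])$.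

\emph{Actions.} Every $a$-move from this state uses an edge with guard $\gamma_i$, which comes from an action edge $g_i\to h$ for some pair $(\rho^\circ,\langle a\rangle\psi^\circ)\in\Gamma_{g_i}$ with answer $r$. On $L_h=L_{g_i}\cup r$ the valuation $u[r:=0]$ has integer parts $\iota'$ and phase $\pi_{g_i}[r]=\pi_h$. So $w[r:=0]$ is at $(0,\rho[r])$ in $(h,\iota')$. If $(\rho,[a]\psi)\in\Gamma_{g_i}$, the rule for action rounds gives $(\rho[r],\psi)\in\Gamma_h$. If $(\rho,\langle a\rangle\psi)\in\Gamma_{g_i}$, take the edge drawn for this very pair; its guard $\gamma_i$ holds, and $(\rho[r],\psi)\in\Gamma_h$ by the same rule.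

\emph{The clause for $\forall\psi$.} We show by induction on $\mathrm{ht}(i,\rho)$ that $(\rho,\forall\psi)\in\Gamma_{g_i}$ implies $((g,\iota),w+d,\forall\psi)\in R$ for all $d\ge0$; then (T4) gives $((g,\iota),w+d,\psi)\in R$. If $d=0$, or $\rho$ is final, or $\rho$ is in case (c) with $d<d^*$, then $w+d$ is at $(i,\rho)$ by (D1). Otherwise \eqref{eq:step} gives a step delay $d'\le d$. By (D2), $w+d'$ is at the next position, which carries $\forall\psi$ by (T4) if $\rho$ is internal and by the rule for delay rounds if it is an exit region. Apply the induction hypothesis to $w+d'$ and $d-d'$.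

\emph{The clause for $\exists\psi$.} We show by induction on $\mathrm{ht}(i,\rho)$ that $(\rho,\exists\psi)\in\Gamma_{g_i}$ implies $((g,\iota),w+d,\psi)\in R$ for some $d\ge0$. If $(\rho,\psi)\in\Gamma_{g_i}$, take $d=0$; by (T5) this is the case when $\rho$ is final. Otherwise the next position carries $\exists\psi$, by (T5) or by the rule for delay rounds, a step delay leads to it by (D2), and the induction hypothesis supplies the rest of the delay.
\end{proof}

The zero valuation is at $(0,\rho_0)$ in the location $(g_{\mathrm{in}},0)$, and $(\rho_0,\varphi)\in\Gamma_{g_{\mathrm{in}}}$. By Lemmas~\ref{lem:R} and~\ref{lem:cons}, $A$ satisfies $\varphi$. With Lemma~\ref{lem:finite} and $|G|\le M^*$ this proves Proposition~\ref{prop:main}(b).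

\section{Decidability and the upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
We first list the joint regions. A candidate tuple of the shape in Definition~\ref{def:reg} is a joint region if and only if it equals $\mathrm{reg}_L(w)$ for some $w$ with $u(x)<1$ on $L$, because $\mathrm{reg}_L$ depends only on the fractional parts of live clocks. With the integer parts of all tracked clocks prescribed, fractional parts are affine functions of $w$, and the condition becomes a finite system of strict and non-strict linear inequalities with integer coefficients. Its feasibility is decided by linear programming. Whether a region is final, internal or exit is read off from it, and $\rho[x]$, $\rho[r]$, $\mathrm{nx}_\delta(\rho)$ are described explicitly in the proofs of Lemmas~\ref{lem:reset} and~\ref{lem:delay}. So the parity form of the game can be constructed and solved, and by Proposition~\ref{prop:main} this decides $C$-satisfiability. If Eloise wins, a positional winning strategy is found among the finitely many positional strategies: one is winning exactly when the graph reachable under it has no vertex where Eloise is stuck and no cycle whose largest priority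 is odd. The construction of Section~\ref{sec:complete} then computes $A$.
\end{proof}

\begin{remark}
By Proposition~\ref{prop:main}, an instance is $C$-satisfiable if and only if it is $(C,M^*)$-satisfiable. This is the computable bound asked for in Section~\ref{sec:intro}, and it also reduces the problem to the known decidable one. The set $C$ enters through the number of phases and the length of the list; it is because $C$ is part of the input that the game is finite.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:cx}(1)]
We have $n,|K|,|\mathrm{Sub}|\le s$ and $k\le2^s$. A joint region consists of three subsets of $C\cup K$, at most $|K|$ integer parts in $\{0,\dots,k\}$, a total preorder on at most $n+|K|$ clocks, and $|K|^2$ difference classes out of $2k+3$. So there are at most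
\[
2^{O(n+|K|)}\,(k+1)^{|K|}\,(n+|K|)^{n+|K|}\,(2k+3)^{|K|^2}=2^{\mathrm{poly}(s)}
\]
joint regions. A type is a phase and a set of pairs (region, subformula), so $\Theta\le2^{2^{\mathrm{poly}(s)}}$. Abelard has at most $2^{\mathrm{poly}(s)}$ choices at a type, so the parity form has $V\le2^{2^{\mathrm{poly}(s)}}$ vertices, with priorities in $\{0,\dots,2n\}$. It is constructed in time $2^{2^{\mathrm{poly}(s)}}$ by enumerating candidates for regions, types and edges, and it is solved in time $V^{O(n+1)}=2^{2^{\mathrm{poly}(s)}}$. Finally $M^*=\Theta\cdot n!\,(2n+1)$ and $M^*(M^*+1)^n$ are at most $2^{2^{\mathrm{poly}(s)}}$.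
\end{proof}

\section{Formulas that need doubly exponential constants}\label{sec:counter}

We prove Theorem~\ref{thm:cx}(3). Fix $a\in Act$ and let $N=2^m$. For an automaton and $t\in\mathbb N$ let $\mathrm{bit}(t)=1$ if $a$ is enabled in $l_0$ after the delay $t$ from the start, and $\mathrm{bit}(t)=0$ otherwise. With constants of $O(m)$ bits a formula can compare $\mathrm{bit}(t)$ with $\mathrm{bit}(t+N)$. This suffices to make consecutive blocks of $N$ bits count from $0$ to $2^N-1$, least significant bit first, and so to force a change of bit at time about $N2^N$.

Let $K=\{p,z\}$, where $p$ holds the position inside the block. Put $J_1=z\ \mathrm{in}\ \exists(z=N\wedge\langle a\rangle\mathrm{tt})$ and $J_0=z\ \mathrm{in}\ \exists(z=N\wedge[a]\mathrm{ff})$; at time $t$, $J_b$ says $\mathrm{bit}(t+N)=b$. Declare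
\begin{align*}
O&\stackrel{\max}{=}[a]\mathrm{ff}\wedge\bigl((p<N-1\wedge\mathrm{tick}\,O)\vee p=N-1\bigr),\\
U_1&\stackrel{\max}{=}\Bigl(\langle a\rangle\mathrm{tt}\wedge J_0\wedge\bigl((p<N-1\wedge\mathrm{tick}\,U_1)\vee p=N-1\bigr)\Bigr)\\
&\qquad\vee\Bigl([a]\mathrm{ff}\wedge J_1\wedge\bigl((p<N-1\wedge\mathrm{tick}\,U_0)\vee(p=N-1\wedge\mathrm{tick}(p\ \mathrm{in}\ U_1))\bigr)\Bigr),\\
U_0&\stackrel{\max}{=}\bigl((\langle a\rangle\mathrm{tt}\wedge J_1)\vee([a]\mathrm{ff}\wedge J_0)\bigr)\\
&\qquad\wedge\bigl((p<N-1\wedge\mathrm{tick}\,U_0)\vee(p=N-1\wedge\mathrm{tick}(p\ \mathrm{in}\ U_1))\bigr),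
\end{align*}
and let $\varphi_m=O\wedge U_1$. The number of symbols is constant and the constants have $O(m)$ bits, so the size is $O(m)$. The index of $U_c$ is the carry.

Let $H=N2^N$. For $t<H+N$ write $t=jN+i$ with $0\le i<N$ and let $\beta(t)$ be binary digit number $i$ of $j\bmod2^N$. For $t<H$ let $c(t)=1$ if the digits number $0,\dots,i-1$ of $j$ are all $1$ (in particular if $i=0$), and $c(t)=0$ otherwise. Adding $1$ flips digit $i$ exactly when all lower digits are $1$, so $\beta(t+N)=\beta(t)\oplus c(t)$ for $t<H$, where $\oplus$ is addition modulo $2$.

\begin{lemma}\label{lem:counter}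
An automaton satisfies $\varphi_m$ if and only if $\mathrm{bit}(t)=\beta(t)$ for all $t<H+N$.
\end{lemma}

\begin{proof}
Say that a formula \emph{holds at $t$} if it holds in $l_0$ with all automaton clocks equal to $t$ and $p=i=t\bmod N$; the value of $z$ plays no role for $O,U_0,U_1$, since their declarations reset $z$ before reading it. Unfolding the declaration once, $U_c$ holds at $t$ if and only if $\mathrm{bit}(t+N)=\mathrm{bit}(t)\oplus c$ and, with $c'=c\cdot\mathrm{bit}(t)$, one of the following is true: $i<N-1$ and $U_{c'}$ holds at $t+1$; or $i=N-1$, $c'=0$ and $U_1$ holds at $t+1$; or $i=N-1$ and $c'=1$. Likewise, for $t<N$, $O$ holds at $t$ if and only if $\mathrm{bit}(t)=0$ and either $t=N-1$ or $O$ holds at $t+1$; so $O$ holds at $0$ exactly when $\mathrm{bit}=0=\beta$ on $\{0,\dots,N-1\}$.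

Let $t<H$ with $\mathrm{bit}(t)=\beta(t)$, take $c=c(t)$ and $c'=c(t)\beta(t)$. If $i<N-1$, then $c'=c(t+1)$. If $i=N-1$ and $t<H-1$, then $j<2^N-1$ has a digit $0$, so $c'=0$, and $c(t+1)=1$. If $t=H-1$, then $i=N-1$ and $c'=1$. Hence
\begin{quote}
$U_{c(t)}$ holds at $t$ if and only if $\mathrm{bit}(t+N)=\beta(t+N)$ and, in case $t<H-1$, $U_{c(t+1)}$ holds at $t+1$.
\end{quote}
If $\varphi_m$ is satisfied, then $U_{c(0)}=U_1$ holds at $0$ and $\mathrm{bit}=\beta$ below $N$. By induction on $t<H$, $U_{c(t)}$ holds at $t$ and $\mathrm{bit}=\beta$ below $t+N$, and the step at $t=H-1$ gives $\mathrm{bit}=\beta$ below $H+N$. Conversely, if $\mathrm{bit}=\beta$ below $H+N$, downward induction from $t=H-1$ shows that $U_{c(t)}$ holds at every $t<H$.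
\end{proof}

Let $C\ne\emptyset$ and $x\in C$. The automaton with one location and a loop $x=t,a,\emptyset$ for each $t<H$ with $\beta(t)=1$ has $\mathrm{bit}=\beta$ below $H+N$, as $\beta$ vanishes on the last block, so it satisfies $\varphi_m$. Conversely, let a $(C,M)$-automaton satisfy $\varphi_m$. After the delay $t$ from the start all its clocks equal $t$, so $\mathrm{bit}(t)$ is constant for $t>M$. Since $\mathrm{bit}(H-1)=1$ and $\mathrm{bit}(H)=0$, we get $M\ge H-1=N2^N-1\ge2^N=2^{2^m}$, using $N\ge2$. This proves Theorem~\ref{thm:cx}(3). For $C=\emptyset$ the bits are constant and $\varphi_m$ is unsatisfiable.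

\section{Hardness}\label{sec:hard}

We prove Theorem~\ref{thm:cx}(2) by encoding a winning strategy in an alternating exponential-space computation. A configuration is laid out along a row of exponentially many states, one per time unit. A formula clock with a binary constant measures the distance between a cell and the same cell of the next row. No automaton clock is needed.

\subsection{The machine}

An alternating Turing machine has its states divided between an existential and a universal player, and the owner of the current state chooses the next move. We take machines with one tape with cells $1,2,\dots$, whose head starts on cell $1$ and never moves to its left, and with one accepting state. An input is accepted if the existential player can force the play to reach the accepting state or a universal configuration without successors. Alternating exponential space equals 2EXPTIME \cite{CKS}, and 2EXPTIME is closed under complement. Let $Q$ be a 2EXPTIME-complete language and $T_0$ an exponential-space alternating machine that accepts the complement of $Q$. We modify $T_0$, allowing moves in which the head stays.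
\begin{enumerate}
\item[(1)] A non-accepting state with no move on the scanned symbol gets a move to the accepting state if it is universal and a move to itself if it is existential. Now acceptance means that the accepting state is forced.
\item[(2)] A single move is doubled, and a choice among more than two moves is split into binary choices through intermediate states of the same owner that leave tape and head unchanged.
\item[(3)] The two players are exchanged; from now on $\exists$ denotes the former universal player and $\forall$ the former existential one. The accepting state is called \emph{rejecting}.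
\item[(4)] A new initial state $q_0$ owned by $\exists$ passes to the old one by two identical moves. Into every move between states of the same owner we insert a state of the other owner with two identical moves.
\end{enumerate}
The result is a fixed machine $T$ in which every non-rejecting configuration $\kappa$ has two possibly equal successors $\mathrm{succ}_0(\kappa),\mathrm{succ}_1(\kappa)$, and the owner of the state, the \emph{mode} of the configuration, alternates strictly, starting with $\exists$. On a finite graph in which no player gets stuck outside a target set, either one player can force a visit to the target or the other has a positional strategy that avoids it forever; this is positional determinacy for the parity game in which the target is made absorbing. Hence $\omega\in Q$ if and only if $\exists$ can avoid the rejecting state forever on input $\omega$, and then he can do so positionally.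

Let $\omega=\omega_1\cdots\omega_{|\omega|}$ with $|\omega|\ge1$ (the empty input is mapped to $\mathrm{tt}$ or $\mathrm{ff}$). Choose $m=\mathrm{poly}(|\omega|)$ such that $N=2^m\ge|\omega|+4$ and the head never leaves the cells $1,\dots,N-2$. Let $\Sigma$ consist of $\#$, the tape symbols, among them the blank $\sqcup$, and the pairs (state, tape symbol); a pair is \emph{rejecting} if its state is. A configuration is written as a word $\kappa=\kappa_0\cdots\kappa_{N-1}$ with $\#$ exactly at $0$ and $N-1$ and with one pair, at the cell of the head. The initial configuration is
\[
\kappa^{\mathrm{in}}=\#\,\lambda_1\lambda_2\cdots\lambda_{|\omega|}\sqcup\cdots\sqcup\#,\qquad\lambda_1=(q_0,\omega_1),\quad\lambda_i=\omega_i\ \ (2\le i\le|\omega|),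
\]
and ``configuration'' means one reachable from $\kappa^{\mathrm{in}}$. Moves are local: there are functions $f_0,f_1\colon\Sigma^3\to\Sigma$, depending on $T$ only, such that for non-rejecting $\kappa$ and $1\le i\le N-2$ the letter $i$ of $\mathrm{succ}_b(\kappa)$ is $f_b(\kappa_{i-1},\kappa_i,\kappa_{i+1})$. Namely, if move $b$ from the pair $(q,\sigma)$ writes $\sigma'$ and enters $q'$, then a window with $(q,\sigma)$ in the middle gives $(q',\sigma')$ if the head stays and $\sigma'$ otherwise; a window with $(q,\sigma)$ at one side and the symbol $\beta$ in the middle gives $(q',\beta)$ if the head moves onto the middle and $\beta$ otherwise; a window without a pair gives its middle letter; on all other windows $f_b$ is arbitrary.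

\subsection{The formula}

Let $Act=\Sigma\cup\{\mathsf s,0,1\}$, a disjoint union, and $K=\{p,y,z\}$, with $z$ used only in $\mathrm{tick}$. The letter of a cell is the unique enabled action of $\Sigma$, the action $\mathsf s$ steps to the next cell, and $0,1$ lead from the last cell to a successor configuration. The clock $p$ holds the number of the cell. For $e\in\{\exists,\forall\}$ with $\bar e$ the other mode, $\tau\in\Sigma^3$ and $\sigma\in\Sigma$ declare
\begin{align*}
Z_e&\stackrel{\max}{=}\mathit{Lab}\wedge\mathit{Chk}\wedge\bigl((p<N-1\wedge\langle\mathsf s\rangle\mathrm{tt}\wedge[\mathsf s]\mathrm{tick}\,Z_e)\\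
&\qquad\vee(p=N-1\wedge\mathit{Br}_e\wedge[0]\mathrm{tick}(p\ \mathrm{in}\ Z_{\bar e})\wedge[1]\mathrm{tick}(p\ \mathrm{in}\ Z_{\bar e}))\bigr),\\
W_\tau&\stackrel{\max}{=}(p<N-1\wedge[\mathsf s]\mathrm{tick}\,W_\tau)\vee(p=N-1\wedge[0]\mathrm{tick}\,V_{f_0(\tau)}\wedge[1]\mathrm{tick}\,V_{f_1(\tau)}),\\
V_\sigma&\stackrel{\max}{=}(y=N\wedge\langle\sigma\rangle\mathrm{tt})\vee(y<N\wedge[\mathsf s]\mathrm{tick}\,V_\sigma),\\
B&\stackrel{\max}{=}p=N-1\vee(p<N-1\wedge\langle\sqcup\rangle\mathrm{tt}\wedge[\mathsf s]\mathrm{tick}\,B),
\end{align*}
where $\mathit{Br}_\exists=\langle0\rangle\mathrm{tt}\vee\langle1\rangle\mathrm{tt}$, $\mathit{Br}_\forall=\langle0\rangle\mathrm{tt}\wedge\langle1\rangle\mathrm{tt}$, and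
\begin{align*}
\mathit{Lab}&=\bigvee_{\sigma}\Bigl(\langle\sigma\rangle\mathrm{tt}\wedge\bigwedge_{\sigma'\ne\sigma}[\sigma']\mathrm{ff}\Bigr)\wedge\bigwedge_{\sigma\text{ rejecting}}[\sigma]\mathrm{ff}\\
&\qquad\wedge\bigl((\langle\#\rangle\mathrm{tt}\wedge(p=0\vee p=N-1))\vee([\#]\mathrm{ff}\wedge p>0\wedge p<N-1)\bigr),\\
\mathit{Chk}&=p>N-3\ \vee\ \bigwedge_\alpha\Bigl([\alpha]\mathrm{ff}\vee[\mathsf s]\mathrm{tick}\Bigl(y\ \mathrm{in}\bigwedge_\beta\bigl([\beta]\mathrm{ff}\vee[\mathsf s]\mathrm{tick}\bigwedge_\gamma([\gamma]\mathrm{ff}\vee W_{(\alpha,\beta,\gamma)})\bigr)\Bigr)\Bigr),
\end{align*}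
all letters ranging over $\Sigma$. The formula $\mathit{Chk}$ reads a window of three letters and starts $y$ at its middle cell; $W_\tau$ carries the window to the end of the row, where the choice of $b$ becomes known; $V_\sigma$ checks the letter $\sigma$ at the moment $y=N$, which is the same cell in the next row. Finally
\[
\varphi_\omega=Z_\exists\wedge[\mathsf s]\mathrm{tick}\Bigl(\langle\lambda_1\rangle\mathrm{tt}\wedge[\mathsf s]\mathrm{tick}\bigl(\langle\lambda_2\rangle\mathrm{tt}\wedge\cdots[\mathsf s]\mathrm{tick}(\langle\lambda_{|\omega|}\rangle\mathrm{tt}\wedge[\mathsf s]\mathrm{tick}\,B)\cdots\bigr)\Bigr).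
\]
As $\Sigma$ is fixed and the constants have $O(m)$ bits, $\varphi_\omega$ and the declaration are computable in polynomial time. Theorem~\ref{thm:cx}(2) follows from the next two lemmas.

\begin{lemma}\label{lem:hard1}
If $\omega\in Q$, then $\varphi_\omega$ is $C$-satisfiable for every $C$.
\end{lemma}

\begin{proof}
Fix a positional strategy of $\exists$ that avoids rejection. The locations are the pairs $(\kappa,i)$ with $\kappa$ reachable under the strategy, hence non-rejecting, and $0\le i<N$; the initial one is $(\kappa^{\mathrm{in}},0)$. All edges have guard $\mathrm{tt}$ and no reset, so we have a $C$-automaton for every $C$. There is a loop labeled $\kappa_i$ at $(\kappa,i)$, an $\mathsf s$-edge $(\kappa,i)\to(\kappa,i+1)$ for $i<N-1$, and a $b$-edge $(\kappa,N-1)\to(\mathrm{succ}_b(\kappa),0)$ for the chosen $b$ if $\kappa$ has mode $\exists$ and for both $b$ if it has mode $\forall$. Let $\eta$ assign the following sets of extended states, clocks not mentioned being arbitrary: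
\begin{itemize}
\item to $Z_e$: location $(\kappa,i)$ with $\kappa$ of mode $e$, and $p=i$;
\item to $W_\tau$: location $(\kappa,i)$, $p=i$, and $y=i-i_0$ for some $i_0$ with $1\le i_0\le N-2$, $i_0<i$ and $\tau=(\kappa_{i_0-1},\kappa_{i_0},\kappa_{i_0+1})$;
\item to $V_\sigma$: location $(\kappa,i)$ and $y=N-i_0+i$ for some $i_0$ with $1\le i_0\le N-2$, $i\le i_0$ and $\kappa_{i_0}=\sigma$;
\item to $B$: location $(\kappa^{\mathrm{in}},i)$ and $p=i>|\omega|$.
\end{itemize}
We check that $\eta$ is a post-fixed point.

$Z_e$: $\mathit{Lab}$ holds because $\kappa_i$ is the only enabled letter, is not rejecting, and is $\#$ exactly for $i\in\{0,N-1\}$. In $\mathit{Chk}$ with $i\le N-3$, the disjuncts $[\alpha]\mathrm{ff}$, $[\beta]\mathrm{ff}$, $[\gamma]\mathrm{ff}$ hold except for $\alpha=\kappa_i$, $\beta=\kappa_{i+1}$, $\gamma=\kappa_{i+2}$. For these, $y$ is reset at cell $i_0=i+1$, and one step later we are at $(\kappa,i_0+1)$ with $p=i_0+1$ and $y=1$, in $\eta(W_{(\alpha,\beta,\gamma)})$. For the last conjunct, if $i<N-1$ the only $\mathsf s$-move and the delay $1$ lead to $(\kappa,i+1)$ with $p=i+1$. If $i=N-1$, $\mathit{Br}_e$ holds by the choice of edges, and each $b$-move leads to cell $0$ of a configuration of mode $\bar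 e$, where $p$ is reset.

$W_\tau$: for $i<N-1$ a step increases $i,p,y$ by $1$. For $i=N-1$ a $b$-move and the delay $1$ lead to $(\mathrm{succ}_b(\kappa),0)$ with $y=N-i_0$, and letter $i_0$ of $\mathrm{succ}_b(\kappa)$ is $f_b(\tau)$; this state lies in $\eta(V_{f_b(\tau)})$.

$V_\sigma$: if $i=i_0$, then $y=N$ and $\sigma$ is enabled. If $i<i_0$, then $y<N$ and a step leads to $(\kappa,i+1)$ with $y=N-i_0+i+1$.

$B$: for $|\omega|<i<N-1$ the letter is $\sqcup$ and a step leads to $(\kappa^{\mathrm{in}},i+1)$ with $p=i+1$; for $i=N-1$ the first disjunct holds.

So $\eta$ lies below $\eta^*$. The initial state is in $\eta(Z_\exists)$. The $\mathsf s$-steps from it visit $(\kappa^{\mathrm{in}},i)$ with $p=i$, where $\lambda_i$ is enabled for $1\le i\le|\omega|$, and reach $\eta(B)$ at $i=|\omega|+1$. Hence $\varphi_\omega$ is satisfied.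
\end{proof}

\begin{lemma}\label{lem:hard2}
If $\varphi_\omega$ is $C$-satisfiable for some $C$, then $\omega\in Q$.
\end{lemma}

\begin{proof}
Let $A$ satisfy $\varphi_\omega$. Write extended states as $(\xi,v)$ with $\xi$ a state of $A$; the moves available depend on $\xi$ only. A \emph{row} is a sequence $\xi_0,\dots,\xi_{N-1}$ in which $\xi_{i+1}$ arises from $\xi_i$ by an $\mathsf s$-move followed by the delay $1$. If $(\xi_i,v)\models[\mathsf s]\mathrm{tick}\,\psi$, then $(\xi_{i+1},v')\models\psi$ where $v'$ increases $p$ and $y$ by $1$; the same holds for $0$ and $1$ in place of $\mathsf s$. Call $\xi$ \emph{$e$-good} if $(\xi,v)\models Z_e$ for some $v$ with $v(p)=0$.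

\emph{Rows spell words.} Let $\xi_0$ be $e$-good. The last conjunct of $Z_e$ shows by induction that rows from $\xi_0$ exist and that on each of them $(\xi_i,v_i)\models Z_e$ for some $v_i$ with $v_i(p)=i$. By $\mathit{Lab}$, each $\xi_i$ has a unique enabled letter, and the word spelled by the row has $\#$ exactly at both ends and no rejecting letter. At $\xi_{N-1}$ a $b$-move exists for some $b$ if $e=\exists$ and for both $b$ if $e=\forall$, and every $b$-move followed by the delay $1$ leads to an $\bar e$-good state.

\emph{The first row.} The initial state is $\exists$-good. On any row from it, the second conjunct of $\varphi_\omega$ enables $\lambda_i$ at $\xi_i$ for $1\le i\le|\omega|$ and makes $B$ hold at $\xi_{|\omega|+1}$ with $p=|\omega|+1$. Unfolding $B$ enables $\sqcup$ at $\xi_i$ for $|\omega|<i<N-1$. So the row spells $\kappa^{\mathrm{in}}$.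

\emph{Consecutive rows.} Let a row $\xi_0,\dots,\xi_{N-1}$ from an $e$-good state spell a configuration $\kappa$, let $\xi'_0$ arise from $\xi_{N-1}$ by a $b$-move and the delay $1$, and let $\xi'_0,\dots,\xi'_{N-1}$ be a row. Fix $1\le i\le N-2$ and $\tau=(\kappa_{i-1},\kappa_i,\kappa_{i+1})$. The formula $\mathit{Chk}$ holds at $(\xi_{i-1},v_{i-1})$, where $p=i-1\le N-3$. The letters of $\tau$ are enabled at $\xi_{i-1},\xi_i,\xi_{i+1}$, so the disjuncts $[\alpha]\mathrm{ff},[\beta]\mathrm{ff},[\gamma]\mathrm{ff}$ fail for them, and $W_\tau$ holds at $\xi_{i+1}$ with $p=i+1$, $y=1$. Unfolding, $W_\tau$ holds at $\xi_{N-1}$ with $p=N-1$, $y=N-1-i$, so $V_{f_b(\tau)}$ holds at $\xi'_0$ with $y=N-i$. While $y<N$ only the second disjunct of $V_{f_b(\tau)}$ can hold, so the formula holds at $\xi'_i$ with $y=N$, and $f_b(\tau)$ is the letter of $\xi'_i$. Since $\kappa$ is non-rejecting and both ends carry $\#$, the second row spells $\mathrm{succ}_b(\kappa)$.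

\emph{The strategy.} Player $\exists$ keeps a row from an $e$-good state that spells the current configuration, with $e$ its mode. This holds at the start. If $e=\exists$ he plays a $b$ for which $\xi_{N-1}$ has a $b$-move; if $e=\forall$ a $b$-move exists for the $b$ chosen by the opponent. In both cases he takes such a move, the delay $1$ and any row from the resulting $\bar e$-good state. It spells $\mathrm{succ}_b(\kappa)$, whose mode is $\bar e$ by strict alternation. No word spelled by these rows contains a rejecting letter, so the rejecting state is avoided forever and $\omega\in Q$.
\end{proof}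

\begin{thebibliography}{9}

\bibitem{CKS} Chandra, Kozen and Stockmeyer, J.~ACM, 1981.

\bibitem{EJ} Emerson and Jutla, 1991.

\bibitem{TAL} \emph{From Timed Automata to Logic --- and Back}, \texttt{https://homes.cs.aau.dk/\textasciitilde adavid/RTSS05/mfcs95.pdf}.

\bibitem{McN} McNaughton, 1993.

\bibitem{Mos} Mostowski, 1991.

\bibitem{Zie} Zielonka, 1998.

\end{thebibliography}
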